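\title{A linear order whose spectrum is the set of nonlow degrees}

\begin{abstract}
We construct a countable linear order that has a copy of Turing degree $\mathbf d$ if and only if $\mathbf d'>\mathbf 0'$. A degree with $\mathbf d'>\mathbf 0'$ either satisfies $\mathbf d''>\mathbf 0''$, or its jump computes a function that no $\mathbf 0'$-computable function dominates. The order is designed so that each of these two properties gives its own strategy for building a copy, while every low copy is defeated by diagonalization. We also show that $\{\mathbf d:\mathbf d'>\mathbf c\}$ is the spectrum of a linear order if and only if $\mathbf c\le\mathbf 0'$.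
\end{abstract}

\section{Introduction}\label{sec:intro}

A countable structure can be presented on the natural numbers in many ways, and the presentations differ in complexity. A \emph{copy} of a countable structure $\mathcal A$ is a structure $\mathcal B\cong\mathcal A$ with domain $\omega$, and $\deg(\mathcal B)$ is the Turing degree of the atomic diagram of $\mathcal B$; for a linear order this is the degree of the relation $<$. The \emph{spectrum} of $\mathcal A$ is
\[
\mathrm{Spec}(\mathcal A)=\{\deg(\mathcal B):\mathcal B\text{ is a copy of }\mathcal A\}.
\]
The spectrum of a linear order is closed upward (Lemma~\ref{lem:up}), so it is the set of those oracles that are able to build a copy of the order. An order with a computable copy, such as $\mathbb Q$, has all degrees in its spectrum. For the other orders one asks which weak oracles can be excluded, and whether they can be excluded without excluding anything else. A standard measure of weakness is the jump. Every degree satisfies $\mathbf d^{(n)}\ge\mathbf 0^{(n)}$, and $\mathbf d$ is \emph{nonlow$_n$} if $\mathbf d^{(n)}>\mathbf 0^{(n)}$. We say \emph{nonlow} for nonlow$_1$, and \emph{low} for the remaining degrees, those with $\mathbf d'=\mathbf 0'$.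

There is a related notion for relations. For a computable structure $\mathcal A$ and a relation $R$ on its domain, let $DgSp_{\mathcal A}(R)$ be the set of degrees $\deg(f(R))$, where $f$ ranges over the isomorphisms from $\mathcal A$ onto computable structures; this is a different notion from the spectrum of the expanded structure $(\mathcal A,R)$. Here $\mathbb Q$ is taken to have domain $\omega$, with a fixed computable dense order without endpoints. The following results are known.
\begin{enumerate}
\item[(i)] For every $n\ge2$ and every degree $\mathbf c$ there is a linear order with spectrum $\{\mathbf d:\mathbf d^{(n)}>\mathbf c\}$. In particular, for each $n\ge2$ the nonlow$_n$ degrees form the spectrum of a linear order.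
\item[(ii)] For every degree $\mathbf c$ there is a unary relation $\tilde R$ on $\mathbb Q$ with $DgSp_{\mathbb Q}(\tilde R)=\{\mathbf d:\mathbf d'>\mathbf c\}$. In particular, the nonlow degrees form the degree spectrum of a unary relation on $\mathbb Q$.
\end{enumerate}
The case $n=1$ of (i) is missing, and the question whether the set of nonlow degrees can be the spectrum of a linear order is posed as open in \cite{spectra}. The answer is yes.

\begin{theorem}\label{thm:main}
There is a linear order $\mathcal L$ with $\mathrm{Spec}(\mathcal L)=\{\mathbf d:\mathbf d'>\mathbf 0'\}$.
\end{theorem}

The full analogue of (i) for $n=1$ fails.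

\begin{theorem}\label{thm:c}
For a Turing degree $\mathbf c$, the set $\{\mathbf d:\mathbf d'>\mathbf c\}$ is the spectrum of a linear order if and only if $\mathbf c\le\mathbf 0'$.
\end{theorem}

Theorem~\ref{thm:c} is not needed for Theorem~\ref{thm:main}, but it shows where the difficulty lies. It rests on the fact that for every infinite countable linear order and every set $C\not\le_T\emptyset'$ there is a copy whose jump does not compute $C$ (Proposition~\ref{prop:avoid}). So one cannot make all copies nonlow by coding one fixed set into their jumps, and this might suggest a negative answer. The order $\mathcal L$ codes nothing. It is defined by diagonalizing against each potential low copy separately, and the work is to leave every nonlow degree a way around all these diagonalizations at once.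

A nonlow degree $\mathbf d$ has one of two advantages over $\mathbf 0$. Either $\mathbf d''>\mathbf 0''$, and then $\mathbf d''$ computes a set that is not c.e.\ in $\mathbf 0''$; or $\mathbf d''=\mathbf 0''$, and then $\mathbf 0'<\mathbf d'\le\mathbf 0''$, which makes $\mathbf d'$ compute a function that outgrows each $\mathbf 0'$-computable function infinitely often (Lemma~\ref{lem:g}). The first advantage helps to avoid a forbidden \emph{set}, the second to avoid a forbidden \emph{number}. Accordingly $\mathcal L$ is a dense mixture of components, each carrying a label $(p,e,F)$: a number $p\le\infty$, a tag $e$ that addresses the $e$-th potential low copy, and a finite set $F$. Section~\ref{sec:lists} contains the main idea and does not mention linear orders: it describes families of labels that every nonlow degree can list. Section~\ref{sec:coding} turns a list of labels into a copy of a linear order. Section~\ref{sec:decoding} shows how labels are read off a low copy, defines $\mathcal L$, and proves Theorem~\ref{thm:main}. Section~\ref{sec:c} proves Theorem~\ref{thm:c}.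

\section{Preliminaries}\label{sec:prelim}

\subsection{Computability}

For $X\subseteq\omega$, $X'$ is the jump of $X$, the halting problem relative to $X$. A relation is $\Sigma_n(X)$ if it is defined from an $X$-computable relation by $n$ alternating blocks of number quantifiers beginning with $\exists$, and $\Pi_n(X)$ if the first block is $\forall$. We use the following facts, all uniform in the indices involved.
\begin{enumerate}
\item[(F1)] $X<_TX'$, and $X\le_TY$ implies $X'\le_TY'$. So $\emptyset'\le_TD'$ and $\emptyset''\le_TD''$ for every $D$.
\item[(F2)] (Post's theorem.) A set is $\Sigma_{n+1}(X)$ if and only if it is c.e.\ in $X^{(n)}$. In particular $\Sigma_1(X)$ and $\Pi_1(X)$ relations are computable in $X'$, and ``$\Sigma_2(D')$'' means the same as ``c.e.\ in $D''$''.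
\item[(F3)] (Limit lemma.) If $A\le_TX'$, then there is an $X$-computable sequence of sets $A_s$ such that for each $n$, $A_s{\restriction}n=A{\restriction}n$ for all large $s$. Here $A{\restriction}n=A\cap\{0,\dots,n-1\}$.
\item[(F4)] A $\Pi_2(X)$ statement $\forall u\,\exists v\,S(u,v)$ is equivalent to $\exists^\infty s\,C(s)$ for an $X$-computable $C$: let $\ell(s)$ be the largest $\ell\le s$ with $\forall u<\ell\,\exists v<s\,S(u,v)$, and let $C(s)$ say $\ell(s+1)>\ell(s)$.
\end{enumerate}

\begin{lemma}\label{lem:up}
If $D$ computes a copy of a linear order $\mathcal L$, then $\deg(D)\in\mathrm{Spec}(\mathcal L)$.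
\end{lemma}

\begin{proof}
Let $B\le_TD$ be a copy. For each $n$, interchange the names $2n$ and $2n+1$ if necessary, so that in the new copy $2n$ lies below $2n+1$ if and only if $n\in D$. The new copy is computable in $D$ and computes $D$.
\end{proof}

Call a function $g:\omega\to\omega$ \emph{escaping} if for every $\emptyset'$-computable function $h$ there are infinitely many $n$ with $g(n)>h(n)$. (A degree above $\mathbf 0'$ that computes such a function is called hyperimmune relative to $\mathbf 0'$.)

\begin{lemma}\label{lem:g}
If $\emptyset'<_TX\le_T\emptyset''$, then $X$ computes an escaping function.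
\end{lemma}

\begin{proof}
By (F3) relative to $\emptyset'$, let $(X_s)$ be an $\emptyset'$-computable approximation to $X$. Let $g(n)$ be the least $s\ge n$ with $X_s{\restriction}n=X{\restriction}n$. Then $g\le_TX\oplus\emptyset'\equiv_TX$. Suppose $h\le_T\emptyset'$ and $h(n)\ge g(n)$ for all $n\ge n_0$. We compute $X{\restriction}n$ from $\emptyset'$: search for $N\ge\max(n,n_0)$ such that $X_s{\restriction}n$ is the same for all $s\in[N,h(N)]$. Such an $N$ exists because the approximation converges. The interval $[N,h(N)]$ contains $g(N)$, and $X_{g(N)}{\restriction}N=X{\restriction}N$ with $N\ge n$, so the common value is $X{\restriction}n$. Thus $X\le_T\emptyset'$, a contradiction.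
\end{proof}

\subsection{Orders}

We write $\omega+1=\omega\cup\{\infty\}$, with $4+\infty=\infty$. A sequence of natural numbers \emph{converges} to $p\in\omega$ if it is eventually equal to $p$, and to $\infty$ if it tends to infinity. $\mathrm{Fin}^+$ is the set of nonempty finite subsets of $\omega$.

The order type of $\mathbb Q$ is $\eta$; by Cantor's theorem it is the type of every nonempty countable dense order without endpoints. $B_n$ is the $n$-element linear order, and $B_\infty=\omega^*$ is the order of the negative integers. $\mathrm{Adj}(x,y)$ means that $x<y$ and nothing lies between them; then $y$ is the \emph{successor} of $x$ and $x$ the \emph{predecessor} of $y$. An \emph{$n$-chain} is a sequence $x_1<\dots<x_n$ with $\mathrm{Adj}(x_i,x_{i+1})$ for all $i<n$. In a $D$-computable linear order, $\mathrm{Adj}$ is $\Pi_1(D)$ and hence computable in $D'$.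

A \emph{colored order} is a countable linear order $K$ with a map $c:K\to\{1,2,\dots\}\cup\{\infty\}$. For a nonempty countable set $\mathcal S$ of colored orders, the \emph{shuffle} $\mathrm{Sh}(\mathcal S)$ is a sum $\sum_{q\in\mathbb Q}S_q$ in which every $S_q$ is isomorphic to a member of $\mathcal S$ and every member of $\mathcal S$ is isomorphic to $S_q$ for a dense set of $q$. The shuffle is unique up to isomorphism: two labelings of $\mathbb Q$ by the isomorphism types in $\mathcal S$, with every type dense, are isomorphic by the back-and-forth argument for Cantor's theorem.

\section{Families of labels that nonlow degrees can list}\label{sec:lists}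

A \emph{label} is a triple $(p,e,F)\in(\omega+1)\times\omega\times\mathrm{Fin}^+$; we call $p$ its \emph{height}, $e$ its \emph{tag} and $F$ its \emph{content}.

\begin{definition}\label{def:list}
Let $\mathcal G$ be a nonempty set of labels and $D\subseteq\omega$. A \emph{$D$-list} of $\mathcal G$ consists of numbers $e^j\in\omega$ and $p^j_t\in\omega$ that are $D'$-computable in $j$ and $t$, with $p^j_t$ nondecreasing in $t$, and sets $F^j$ that are c.e.\ in $D''$ uniformly in $j$, such that
\[
\mathcal G=\{(\textstyle\sup_tp^j_t,\,e^j,\,F^j):j\in\omega\}.
\]
\end{definition}

So heights are approximated from below by $D'$, and contents are approximated from below by $D''$. Section~\ref{sec:coding} will show that $D$ can turn a $D$-list into a copy of a linear order $\mathcal L_{\mathcal G}$. We look for families that every nonlow $D$ can list although they omit labels chosen by an opponent who has only $\emptyset'$ for heights and $\emptyset''$ for contents.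

\subsection{Avoiding a number}

Let $(b_s)$ be a nondecreasing $\emptyset'$-computable sequence with limit $b\in\omega+1$. We want nondecreasing sequences $(p_s)$ whose limits are natural numbers different from $b$. Since $p_s$ cannot go down, the only move is to climb: put $p_{s+1}=p_s+1$ when $b_s=p_s$. The danger is a pursuit that never ends. If $b_s=s$ and $p_0=0$, then $p_s=s$ for all $s$ and the limit is $\infty$.

An escaping function $g$ ends the pursuit by looking ahead: climb from $p_s$ only if $b_u=p_s$ at the later stage $u=\max(s,g(p_s))$. Take again $b_s=s$ and $p_0=0$, and suppose $g(x)=x$ for $x<5$ and $g(5)=6$. Then $p_s=s$ for $s\le5$. For $s\ge5$ we consult $b_{\max(s,6)}\ge6$, see that the pursuer has already passed $5$, and stay at $5$ forever. In general the time at which a monotone pursuer passes $x$ is an $\emptyset'$-computable function of $x$, and $g$ exceeds it for infinitely many $x$. The next lemma records this, with a delay $k$ and an extra reason $\gamma$ for climbing, both needed later.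

\begin{lemma}\label{lem:climb}
Let $g$ be escaping, let $(b_s)$ be an $\emptyset'$-computable sequence of natural numbers converging to $b\in\omega+1$, let $\gamma\subseteq\omega$ be any set, and let $p,k\in\omega$. Put $p_0=p$ and
\[
p_{s+1}=\begin{cases}p_s+1&\text{if }s\in\gamma\text{ or }b_{\max(s,k,g(p_s))}=p_s,\\ p_s&\text{otherwise,}\end{cases}
\]
and let $p^*=\sup_sp_s$.
\begin{enumerate}
\item[(a)] If $p^*<\infty$, then $p^*\ne b$.
\item[(b)] If $\gamma$ is finite and $(b_s)$ is eventually nondecreasing, then $p^*<\infty$.
\item[(c)] If $\gamma=\emptyset$ and $b_u\ne p$ for all $u\ge k$, then $p^*=p$.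
\item[(d)] If $\gamma$ is infinite, then $p^*=\infty$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For large $s$ we have $p_{s+1}=p_s=p^*$ and $\max(s,k,g(p^*))=s$, so $b_s\ne p^*$. Hence $(b_s)$ does not converge to $p^*$.

(b) Call $x$ \emph{safe} if $b_u\ne x$ for all $u\ge g(x)$. There are infinitely many safe numbers. If $(b_s)$ is bounded, every large $x$ is safe. Otherwise let $(b_s)$ be nondecreasing for $s\ge s_1$. Then $t(x)=\min\{t\ge s_1:b_t>x\}$ is a total $\emptyset'$-computable function, and $b_u>x$ for all $u\ge t(x)$; so each of the infinitely many $x$ with $g(x)>t(x)$ is safe. Now let $s^*$ be larger than all members of $\gamma$ and let $x\ge p_{s^*}$ be safe. The sequence climbs in steps of one, and after $s^*$ it leaves the value $x$ only if $b_u=x$ for some $u\ge g(x)$. So $p^*\le x$.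

(c) By induction $p_s=p$, since $\max(s,k,g(p))\ge k$. Part (d) holds because the sequence climbs at each $s\in\gamma$.
\end{proof}

\begin{example}[heights alone]\label{ex:toy}
This already yields a small model of Theorem~\ref{thm:main}. For an oracle $X$, say that $X$ \emph{lists} a set $\mathcal S\subseteq\omega\times\omega$ if there is an $X$-computable map $(j,t)\mapsto(p^j_t,e^j)$, with $p^j_t$ nondecreasing in $t$, such that $\mathcal S=\{(\sup_tp^j_t,e^j):j\in\omega\}$. Let $\varphi_e$ be the $e$-th partial $\emptyset'$-computable function. Using $\emptyset'$, search for a $j$ such that $\varphi_e(j,0)$ has second coordinate $e$, and let $j(e)$ be the first one found. Let $b_{e,s}$ be the largest first coordinate of a value $\varphi_e(j(e),t)$, $t\le s$, computed within $s$ steps, and $b_{e,s}=0$ if there is none yet. Then $b_{e,s}$ is nondecreasing in $s$, with limit $b_e$. Put $\mathcal S=\{(p,e):p\in\omega,\ p\ne b_e\}$.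

The oracle $\emptyset'$ does not list $\mathcal S$: if $\varphi_e$ were a list, then $j(e)$ would exist, because $\mathcal S$ has members with tag $e$, and the $j(e)$-th entry would be $(b_e,e)\notin\mathcal S$. But every $X\ge_T\emptyset'$ that computes an escaping function lists $\mathcal S$: run Lemma~\ref{lem:climb} with $\gamma=\emptyset$ for all $e,p,k$. By (a) and (b) all outcomes are in $\mathcal S$, and by (c) every member of $\mathcal S$ occurs.
\end{example}

\subsection{Avoiding a set}

The same pursuit can be played with sets. We hold a finite set; whenever an opponent's enumeration has caught up with it, we add an element. To end the pursuit, we add the elements of a set $Y$ that the opponent cannot enumerate: an opponent who keeps catching up would enumerate $Y$.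

\begin{lemma}\label{lem:set}
Let $X>_T\emptyset''$ and let $(V_e)_{e\in\omega}$ be uniformly c.e.\ in $\emptyset''$. There are sets $W(e,F,k)$, for $e,k\in\omega$ and $F\in\mathrm{Fin}^+$, uniformly c.e.\ in $X$, such that
\begin{enumerate}
\item[(a)] $W(e,F,k)\in\mathrm{Fin}^+$ and $W(e,F,k)\ne V_e$;
\item[(b)] if $F\ne V_e$, then $W(e,F,k)=F$ for some $k$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $Y=X\oplus\overline X=\{2n:n\in X\}\cup\{2n+1:n\notin X\}$. Then $Y$ is infinite and $Y\le_TX$. It is not c.e.\ in $\emptyset''$, since otherwise $X$ and its complement would both be c.e.\ in $\emptyset''$ and $X\le_T\emptyset''$. Let $(V_{e,s})_s$ be a uniformly $\emptyset''$-computable increasing sequence of finite sets with union $V_e$. Put $F_s=F$ for $s\le k$, and for $s\ge k$ put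
\[
F_{s+1}=\begin{cases}F_s\cup\{\min(Y\setminus F_s)\}&\text{if }V_{e,s}=F_s,\\ F_s&\text{otherwise.}\end{cases}
\]
The sequence $(F_s)$ is $X$-computable; let $W(e,F,k)=\bigcup_sF_s$.

(a) Suppose $F_s$ changes infinitely often. Then $\bigcup_sF_s=F\cup Y$, since each change adds the least missing element of $Y$, and $V_{e,s}=F_s$ for infinitely many $s$, so $V_e=F\cup Y$. Then $Y=(V_e\setminus F)\cup(F\cap Y)$ is c.e.\ in $\emptyset''$, a contradiction. So $F_s$ is eventually equal to a finite set $G\supseteq F$. If $V_e=G$, then $V_{e,s}=G=F_s$ for all large $s$, and another change would occur.

(b) If $V_{e,s}=F$ for infinitely many $s$, then $V_e=F$. So there are finitely many such $s$, and any $k$ beyond them works.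
\end{proof}

\subsection{One family for both strategies}

Each lemma serves only some of the nonlow degrees, and we need one family that both kinds of degree can list. A $D$ with $D''>_T\emptyset''$ can avoid sets, but we have no escaping function for it, so it may be unable to stop at a finite height. We therefore admit the height $\infty$ and let the prohibition there concern the content. A $D$ with $D''\equiv_T\emptyset''$ must then list the labels of height $\infty$ too, without any means of repairing a content. It fixes the content, lets the height grow as long as the content looks permitted, and otherwise stops at a permitted finite height by Lemma~\ref{lem:climb}.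

\begin{definition}\label{def:target}
A \emph{target system} consists of an $\emptyset'$-computable array $(b_{e,s})_{e,s\in\omega}$ of natural numbers and a sequence $(V_e)_{e\in\omega}$ of sets, uniformly c.e.\ in $\emptyset''$, such that for each $e$:
\begin{enumerate}
\item[(T1)] $b_e=\lim_sb_{e,s}$ exists in $\omega+1$;
\item[(T2)] $(b_{e,s})_s$ is eventually nondecreasing, or $V_e=\emptyset$.
\end{enumerate}
Its \emph{family} is the set of labels
\[
\mathcal G=\{(p,e,F):p\in\omega,\ p\ne b_e\}\cup\{(\infty,e,F):F\ne V_e\}\qquad(e\in\omega,\ F\in\mathrm{Fin}^+).
\]
\end{definition}

Two properties of $\mathcal G$ drive the diagonalization: the triple $(b_e,e,V_e)$ is never in $\mathcal G$, whether $b_e$ is finite or not; and for every $e$ there are labels $(\infty,e,F)$ in $\mathcal G$. The second alternative in (T2) is there because the system of Section~\ref{sec:decoding} cannot always be made monotone. When it is not, the pursuit of heights may go on forever, and this is harmless only if all labels $(\infty,e,F)$ are permitted. Since contents are nonempty, $V_e=\emptyset$ achieves this.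

\begin{proposition}\label{prop:list}
Let $\mathcal G$ be the family of a target system and let $D'>_T\emptyset'$. Then $\mathcal G$ has a $D$-list.
\end{proposition}

\begin{proof}
By (F1), either $D''>_T\emptyset''$ or $D''\equiv_T\emptyset''$. In both cases the entries of the list are indexed by tuples of parameters, coded as numbers $j$; finite sets $F$ among the parameters are given explicitly.

\emph{Case A: $D''>_T\emptyset''$.} Take the sets $W(e,F,k)$ of Lemma~\ref{lem:set} for $X=D''$. For all $e,p,k\in\omega$ and $F\in\mathrm{Fin}^+$ the list has two entries with tag $e$.
\begin{enumerate}
\item[(A1)] Heights: $p_t=p$ if $b_{e,s}\ne p$ for all $s\in[k,t]$, and $p_t=\max(p,t)$ otherwise. Content: $F$ if $b_{e,s}\ne p$ for all $s\ge k$, and $W(e,F,k)$ otherwise.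
\item[(A2)] Heights: $p_t=t$. Content: $W(e,F,k)$.
\end{enumerate}
The heights are $\emptyset'$-computable and nondecreasing. The alternative in (A1) is $\Pi_1(\emptyset')$, so $\emptyset''$ decides it and the contents are uniformly c.e.\ in $D''$. Thus (A1) bets that $p$ is never again a value of $b_{e,s}$; if the bet is lost, the height is sent to $\infty$ and the content is repaired.

Every entry is in $\mathcal G$. If in (A1) $b_{e,s}\ne p$ for all $s\ge k$, the entry is $(p,e,F)$, and $b_e\ne p$. All other entries are $(\infty,e,W(e,F,k))$, which is in $\mathcal G$ by Lemma~\ref{lem:set}(a). Every member of $\mathcal G$ occurs. If $p\in\omega$ and $p\ne b_e$, then by (T1) there is $k$ with $b_{e,s}\ne p$ for all $s\ge k$, and (A1) gives $(p,e,F)$. If $F\ne V_e$, then (A2) with $k$ from Lemma~\ref{lem:set}(b) gives $(\infty,e,F)$.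

\emph{Case B: $D''\equiv_T\emptyset''$.} Now $\emptyset'<_TD'\le_T\emptyset''$, so by Lemma~\ref{lem:g} there is an escaping $g\le_TD'$. The relation $F\ne V_e$ says that some $y$ satisfies $y\in F\setminus V_e$, which is $\Pi_2(\emptyset')$, or $y\in V_e\setminus F$, which is $\Sigma_2(\emptyset')$. So the relation is $\Sigma_3(\emptyset')$, and by (F4) there is an $\emptyset'$-computable $C$ with
\[
F\ne V_e\iff\exists z\,\exists^\infty s\;C(e,F,z,s).
\]
For all $e,p,k\in\omega$ and $F\in\mathrm{Fin}^+$, and for each choice of $\gamma$ among $\emptyset$ and the sets $\gamma_z=\{s:C(e,F,z,s)\}$, $z\in\omega$, the list has the entry with tag $e$, content $F$, and heights $(p_s)$ given by Lemma~\ref{lem:climb} for the sequence $(b_{e,s})_s$ and $\gamma,p,k$. The heights are $D'$-computable and nondecreasing.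

Every entry $(p^*,e,F)$ is in $\mathcal G$. If $p^*<\infty$, then $p^*\ne b_e$ by Lemma~\ref{lem:climb}(a). If $p^*=\infty$ and $\gamma$ is infinite, then $\gamma=\gamma_z$ witnesses $F\ne V_e$. If $p^*=\infty$ and $\gamma$ is finite, then by Lemma~\ref{lem:climb}(b) the sequence $(b_{e,s})_s$ is not eventually nondecreasing, so $V_e=\emptyset\ne F$ by (T2). Every member of $\mathcal G$ occurs. If $p\in\omega$ and $p\ne b_e$, take $\gamma=\emptyset$ and $k$ with $b_{e,u}\ne p$ for all $u\ge k$, and apply Lemma~\ref{lem:climb}(c). If $F\ne V_e$, take $z$ with $\gamma_z$ infinite and apply Lemma~\ref{lem:climb}(d).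
\end{proof}

\section{From lists to linear orders}\label{sec:coding}

In a $D$-computable order the oracle $D'$ decides adjacency. It can therefore approximate from below the size of a maximal block of adjacent points, and this suggests coding heights as block sizes. That two blocks have no further block between them is $\Pi_1(D')$, so the existence of a given pattern of neighboring blocks is $\Sigma_2(D')$, and this suggests coding contents as patterns. We now show that $D$ can realize both codings.

\subsection{Colors as block sizes}

For a colored order $K$ put
\[
T(K)=\sum_{k\in K}\bigl(\eta+B_{c(k)}+\eta\bigr).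
\]
The copies of $B_{c(k)}$ are the \emph{blocks} of $T(K)$. Each summand has no least and no greatest element, and points of the $\eta$'s have no neighbors. So the adjacent pairs of $T(K)$ are exactly the adjacent pairs inside blocks; every block has a last element, which has no successor; and the first element of a finite block has no predecessor.

An \emph{$X$-presentation} of $K$ is an $X$-computable copy of the order $K$ together with an $X$-computable function $c(k,t)\in\{1,2,\dots\}$, nondecreasing in $t$, with $\sup_tc(k,t)=c(k)$.

\begin{lemma}\label{lem:T}
If an infinite colored order $K$ has a $D'$-presentation, then $T(K)$ has a $D$-computable copy.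
\end{lemma}

The oracle $D'$ can build the ``skeleton'' $\sum_kB_{c(k)}$, letting each block grow to the left. The oracle $D$ only approximates the skeleton, and points placed on a wrong guess cannot be removed. They are absorbed into the dense parts instead. Suppose $D$ first guesses that skeleton points $0$ and $1$ lie in one block, with $1$ to the left of $0$. It represents them by points $b<a$, adds points $x<b<a<y$ to start the two $\eta$'s, and puts nothing between $b$ and $a$. Next $D$ guesses that $1$ starts a new block to the right of $0$. It represents $1$ by a new point to the right of $y$ and begins to insert points between $b$ and $a$; the point $b$ has become an ordinary point of the $\eta$ to the left of $a$. Two things need care: the surviving part of a block must stay convex, and every point must eventually settle in one summand.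

\begin{proof}
\emph{The skeleton.} The set of pairs $(k,n)$ with $n\in\omega$ and $1\le n\le c(k)$ is infinite and c.e.\ in $D'$. Enumerate it $D'$-computably without repetition as $(k_h,n_h)_{h\in\omega}$, so that $(k,n)$ comes before $(k,n+1)$. Let $H$ be the $D'$-computable structure on $\omega$ with
\[
h<_Hh'\iff k_h<_Kk_{h'}\text{ or }(k_h=k_{h'}\text{ and }n_h>n_{h'}),\qquad h\sim h'\iff k_h=k_{h'}.
\]
The $\sim$-classes are ordered like $K$, and the class for $k$ has $c(k)$ members. We refer to the elements $h$ as \emph{indices}; ``smaller'' and ``least'' refer to the usual order of $\omega$, and ``left'' and ``right'' to the orders under construction. Call a structure $(<,\sim)$ on $\{0,\dots,m-1\}$ \emph{admissible} if $<$ is a linear order, $\sim$ is an equivalence relation with convex classes, and each index lies to the left of all smaller indices in its class. The restriction $E{\restriction}m'$ of an admissible structure to $\{0,\dots,m'-1\}$ is admissible, and every $H{\restriction}m$ is admissible.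

There is a $D$-computable sequence of admissible structures $E^s$ on $\{0,\dots,s\}$ such that for each $m$, $E^s{\restriction}m=H{\restriction}m$ for all large $s$. Indeed, take the stage-$s$ approximation to $H{\restriction}(s+1)$ given by (F3), keep its longest admissible restriction to an initial segment, and add the remaining indices at the right end as singleton classes.

\emph{Construction.} At stage $s$ we have a finite order $L_s$, an order-preserving injection $f_s:E^s\to L_s$, and a partition of $L_s$ into convex sets $I_s(\kappa)$, one for each class $\kappa$ of $E^s$, ordered as the classes are, such that $f_s[\kappa]\subseteq I_s(\kappa)$ and $f_s[\kappa]$ is convex in $L_s$. $L_0$ is one point. At stage $s+1$ let $m\le s+1$ be largest with $E^{s+1}{\restriction}m=E^s{\restriction}m$. Then $m\ge1$, as there is only one admissible structure on $\{0\}$.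
\begin{enumerate}
\item[1.] Keep $f(h)$ for $h<m$ and cancel $f(h)$ for $h\ge m$; the points remain in the order. A class of $E^s$ \emph{survives} if it has a member smaller than $m$; the class of $0$ does. Give the interval of each nonsurviving class to the nearest surviving class on its left if there is one, and otherwise to the nearest surviving class on its right. By admissibility the canceled members of a surviving class lie to the left of the kept ones, so the remaining part of $f[\kappa]$ is convex.
\item[2.] For $h=m,\dots,s+1$ in turn, consult $E^{s+1}{\restriction}(h+1)$. If $h$ belongs to the class $\kappa$ of a smaller index, insert a new point $f(h)$ immediately to the left of the leftmost point of $f[\kappa]$ and put it in $I(\kappa)$. Otherwise $h$ lies between two neighboring classes or at an end, since classes are convex; insert a new point $f(h)$ at the corresponding place between the intervals, and let it form the interval of the new class.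
\item[3.] For each class $\kappa$, add to $I(\kappa)$ a new point below all of $I(\kappa)$, a new point above all of $I(\kappa)$, and a new point between any two neighboring points of $I(\kappa)$ that are not both in $f[\kappa]$.
\end{enumerate}
The stated properties are preserved; in particular step~3 inserts nothing between two points of the convex set $f[\kappa]$. Naming the points $0,1,2,\dots$ in order of creation, $L=\bigcup_sL_s$ is a $D$-computable order on $\omega$.

\emph{Limits.} For an index $h$ let $s_h\ge h$ be such that $E^s{\restriction}(h+1)=H{\restriction}(h+1)$ for all $s\ge s_h$. After stage $s_h$ we always have $m>h$, so $f_s(h)$ is constant for $s\ge s_h$; call its value $f(h)$. A canceled value is replaced by a new point, so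
\begin{equation}\label{eq:once}
\text{a point equals $f_s(h)$ for at most one $h$, and for an interval of stages $s$.}
\end{equation}
For $x\in L_s$ let $o_s(x)$ be the least member of the class whose interval contains $x$. If this class survives at stage $s+1$, then $o_{s+1}(x)=o_s(x)$. If not, then $o_{s+1}(x)<m\le o_s(x)$. So $o_s(x)$ is nonincreasing in $s$ and has a final value $o(x)$. It is the least member of its class in $E^s$ for all large $s$, hence of its class in $H$. For an $H$-class $\kappa$ with least member $o$ put $I(\kappa)=\{x\in L:o(x)=o\}$. These sets partition $L$. If $o(x)\ne o(y)$, then at a large stage $x$ and $y$ lie in the intervals of the classes of $o(x)$ and $o(y)$, which are ordered as in $H$. So the sets $I(\kappa)$ are ordered as the $H$-classes are, and are therefore convex. At a large stage, $f(h)$ lies in the interval of the class of $h$, whose least member is the least member of the $H$-class of $h$; so $f(h)\in I(\kappa)$ if and only if $h\in\kappa$.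

It remains to show $I(\kappa)\cong\eta+B_{|\kappa|}+\eta$. Fix $\kappa$ with least member $o$. From now on $s\ge s_o$, and $\kappa_s$ is the class of $o$ in $E^s$; write $I_s=I_s(\kappa_s)$ and $A_s=f_s[\kappa_s]$. The class of $o$ survives at every later stage, so $I_s\subseteq I_{s+1}$ and $I(\kappa)=\bigcup_sI_s$. Also $f(o)$ is the rightmost point of every $A_s$.

\emph{The block.} Let $o=h_1,h_2,\dots$ be the members of $\kappa$ in increasing order; they go from right to left in $H$. If $h_{n+1}$ exists, then for $s\ge s_{h_{n+1}}$ the members of $\kappa_s$ smaller than $h_{n+1}$ are $h_1,\dots,h_n$, and the members larger than $h_{n+1}$ lie to its left. So $f(h_{n+1})$ and $f(h_n)$ are neighbors in $A_s$, and in $L_s$ by convexity of $A_s$. Hence they are adjacent in $L$, and $f[\kappa]$ is a convex set of type $B_{|\kappa|}$ with last element $f(o)$. Thus $I(\kappa)=P+f[\kappa]+R$, where $R$ and $P$ are the sets of points of $I(\kappa)$ to the right and to the left of $f[\kappa]$.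

\emph{The right part.} No point of $R$ is in any $A_s$. The top points of step~3 show that $R$ is nonempty and has no maximum. If $u<v$ with $v\in R$ and $u\in R\cup\{f(o)\}$, then at a large stage the right neighbor of $u$ is a point of $R$ that is at most $v$, so step~3 inserts a point between the two. Hence $R$ is dense and has no minimum, and $R\cong\eta$.

\emph{The left part.} Here points of $A_s$ may later be canceled, so we first compare $P$ with the finite stages.

(1) \emph{If $x\in I_s$ is to the left of $A_s$, then $x\in P$.} At later stages, cancellation removes points from $A_t$ but never $f(o)$, and new points of $A_t$ are inserted immediately to the left of its current leftmost point, hence to the right of $x$. So $x$ is to the left of $A_t$ for all $t\ge s$, and each $f(h)$ with $h\in\kappa$ is in $A_t$ for large $t$.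

(2) \emph{If $x\in P$, then $x$ is to the left of $A_s$ for all large $s$.} If $x\in A_s$ for infinitely many $s$, then by \eqref{eq:once} $x=f_s(h)$ for one $h$ and all large $s$. So $x=f(h)\in I(\kappa)$, whence $h\in\kappa$, contradicting $x\in P$. Thus $x\notin A_s$ for large $s$, and as $A_s$ is convex and contains $f(o)>x$, the point $x$ is to its left.

By (1), the bottom points of step~3 are in $P$, so $P$ is nonempty and has no minimum. Let $u\in P$. By (2), at each large stage $u$ is to the left of $A_s$, so step~3 inserts a point between $u$ and its right neighbor. The new point is above $u$, below every point already present above $u$, and to the left of $A_s$, hence in $P$ by (1). So $P$ has no maximum and is dense, and $P\cong\eta$.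

Therefore $L=\sum_\kappa I(\kappa)\cong T(K)$.
\end{proof}

\subsection{Sets as words}

For $i\ge1$ let $w_i$ be the finite colored order, or \emph{word}, with colors $3,2,\dots,2,3$ and $i$ twos. For $Z\subseteq\{1,2,\dots\}$ let
\[
D_Z=\mathrm{Sh}\bigl(\{2,3\}\cup\{w_i:i\in Z\}\bigr),
\]
where $2$ and $3$ are one-letter words. The one-letter words are there to absorb mistakes: a word $w_i$ created on a false guess that $i\in Z$ is destroyed by pulling its letters apart.

\begin{lemma}\label{lem:words}
Uniformly in a $\Sigma_2(X)$-index of $Z$, the colored order $D_Z$ has an $X$-computable copy with $X$-computable colors.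
\end{lemma}

\begin{proof}
Let $Z=\{i:\exists u\,\forall v\,S(i,u,v)\}$ with $S\le_TX$. At each stage we have a finite sequence of words, each a one-letter word $2$ or $3$ or a copy of $w_i$ carrying a witness $u$, called an \emph{$(i,u)$-word}. Start with one word $2$. At stage $t+1$, first break every $(i,u)$-word with $\neg S(i,u,v)$ for some $v\le t$ into its letters, which count as one-letter words from now on. Then, between any two neighboring words and at both ends, insert new words $2$ and $3$ and an $(i,u)$-word for each pair with $i\ge1$, $i,u\le t$ and $S(i,u,v)$ for all $v\le t$. Points are named $0,1,2,\dots$ in order of creation; their order and colors never change.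

Call a word \emph{final} if it is never broken. Every point lies in a final word, since a word is broken at most once and letters are not broken. A final $(i,u)$-word satisfies $\forall v\,S(i,u,v)$, so the final words are of the types $2$, $3$, and $w_i$ with $i\in Z$. They are convex, because points are inserted only between words. Let $i\in Z$ with witness $u$. At every large stage, final words of types $2$, $3$ and $w_i$ are inserted on both sides of any given final word, next to it. So the final words are ordered densely without endpoints and every type is dense. The result is $D_Z$.
\end{proof}

\subsection{The order of a family}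

For $e\in\omega$ and $F\in\mathrm{Fin}^+$ let $Z(e,F)=\{2e+1\}\cup\{2y+2:y\in F\}$; the odd element gives the tag and the even elements give the content. For a label $\lambda=(p,e,F)$ let $K(\lambda)$ be one point of color $4+p$ followed by $D_{Z(e,F)}$. For a nonempty set $\mathcal G$ of labels put
\[
\mathcal L_{\mathcal G}=T\bigl(\mathrm{Sh}\{K(\lambda):\lambda\in\mathcal G\}\bigr)=\sum_{q\in\mathbb Q}T(K(\lambda_q)),
\]
where $q\mapsto\lambda_q$ takes values in $\mathcal G$ and takes each value on a dense set. The summands
\[
T(K(p,e,F))=\eta+B_{4+p}+\eta+T(D_{Z(e,F)})
\]
are the \emph{components} of $\mathcal L_{\mathcal G}$, and the block $B_{4+p}$ is the \emph{big block} of the component. It has at least four elements, and all other blocks have two or three. For example, the component with label $(0,0,\{0\})$ has a big block of size four, followed by densely many convex copies of $T(3\,2\,3)$, $T(3\,2\,2\,3)$, $T(2)$ and $T(3)$.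

\begin{proposition}\label{prop:copy}
If $\mathcal G$ has a $D$-list, then $D$ computes a copy of $\mathcal L_{\mathcal G}$.
\end{proposition}

\begin{proof}
Let $\lambda^j=(p^j,e^j,F^j)$ be the $j$-th entry, and let $q\mapsto j(q)$ be a computable map on $\mathbb Q$ that takes each value $j\in\omega$ on a dense set. Then $K=\sum_qK(\lambda^{j(q)})$ is the shuffle of the $K(\lambda)$, $\lambda\in\mathcal G$. By (F2) the sets $Z(e^j,F^j)$ are uniformly $\Sigma_2(D')$. Lemma~\ref{lem:words} with $X=D'$ gives uniformly $D'$-computable copies of the orders $D_{Z(e^j,F^j)}$ with their colors. Approximating the color of the first point of the $q$-th summand by $4+p^{j(q)}_t$, we obtain a $D'$-presentation of $K$. Apply Lemma~\ref{lem:T}.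
\end{proof}

\section{Defeating the low copies}\label{sec:decoding}

\subsection{Reading a label}

We describe, in terms of $<$ and $\mathrm{Adj}$ only, a finite configuration from which the label of a component can be read. Let $M$ be a linear order and $i\ge1$. Split a tuple $\bar u$ of length $2i+6$ into consecutive \emph{groups} $\bar u_0,\dots,\bar u_{i+1}$ of sizes $3,2,\dots,2,3$. The tuple is an \emph{$i$-pattern} if
\begin{enumerate}
\item[(P1)] $\bar u$ is increasing, and consecutive entries of a group are adjacent;
\item[(P2)] there are no $r\le i$ and $z,z'$ with $\mathrm{last}(\bar u_r)\le z$, $\mathrm{Adj}(z,z')$ and $z'\le\mathrm{first}(\bar u_{r+1})$.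
\end{enumerate}

\begin{lemma}\label{lem:pattern}
A tuple in $T(D_Z)$ is an $i$-pattern if and only if its groups are, in order, the blocks of the letters of one of the words $w_i$ of the shuffle $D_Z$. In particular an $i$-pattern exists only if $i\in Z$.
\end{lemma}

\begin{proof}
The blocks of the letters of a word $w_i$ satisfy (P1). They satisfy (P2) because neighboring blocks are separated by $\eta+\eta$, so the closed interval from the last element of one to the first element of the next is dense.

Conversely, let $\bar u$ be an $i$-pattern. By (P1) each group lies in a block, of size $2$ or $3$, so the two groups of size $3$ are whole blocks. A group $\bar u_r$ of size $2$ has $1\le r\le i$. If its last element had a successor, this would be at most $\mathrm{first}(\bar u_{r+1})$, and if its first element had a predecessor, this would be at least $\mathrm{last}(\bar u_{r-1})$; both contradict (P2). So every group is a whole block. No block lies between neighboring groups, since it would contain an adjacent pair, against (P2). Hence the groups come from consecutive points of $D_Z$ with colors $3,2,\dots,2,3$. Between two different words of the shuffle there are further words, so these points lie in one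 word. It has more than one letter, so it is some $w_j$; its only letters $3$ are at its ends, so $j=i$ and the points exhaust the word.
\end{proof}

An \emph{$e$-marker} in $M$ is a tuple $\theta=(a_3,a_2,a_1,a_0,c,\bar u)$ such that $a_3<a_2<a_1<a_0$ is a $4$-chain, $a_0$ has no successor, the open interval $(a_0,c)$ contains no $4$-chain, and $\bar u$ is a $(2e+1)$-pattern inside $(a_0,c)$. Its \emph{height} $\mathrm{ht}(\theta)\in\omega+1$ is the supremum of all $n$ for which there is a chain $y_n<\dots<y_1<a_3$ of adjacent elements. Its \emph{content} $\mathrm{cont}(\theta)$ is the set of $y$ such that there is a $(2y+2)$-pattern inside $(a_0,c)$. See Figure~\ref{fig:marker}. The point $c$ confines the search for patterns to one component.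

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.52cm,y=0.6cm]
\draw[gray,line width=2.5pt] (0,0)--(1,0) (7.2,0)--(8.2,0) (12.7,0)--(13.9,0) (15.4,0)--(16.6,0);
\draw[dashed] (8.4,0)--(10.7,0) (18.6,0)--(22,0);
\foreach \x/\lab in {1.6/y_2,2.6/y_1,3.6/a_3,4.6/a_2,5.6/a_1,6.6/a_0}
  {\fill (\x,0) circle (1.7pt); \node[below] at (\x,-0.1) {\small $\lab$};}
\foreach \x in {11.2,11.7,12.2,14.4,14.9,17.1,17.6,18.1,20.5} \fill (\x,0) circle (1.7pt);
\node[below] at (11.7,-0.1) {\small $\bar u_0$};
\node[below] at (14.65,-0.1) {\small $\bar u_1$};
\node[below] at (17.6,-0.1) {\small $\bar u_2$};
\node[below] at (20.5,-0.1) {\small $c$};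
\node[above] at (4.1,0.2) {\small big block $B_{4+2}$};
\node[above] at (14.65,0.2) {\small the word $w_1=3\,2\,3$};
\end{tikzpicture}
\caption{A $0$-marker $(a_3,a_2,a_1,a_0,c,\bar u)$ of height $2$ in a component with label $(2,0,F)$. Neighboring dots in a cluster are adjacent points. Thick gray segments are copies of $\eta$; dashed segments contain infinitely many further blocks, all of size $2$ or $3$.}
\label{fig:marker}
\end{figure}

\begin{lemma}\label{lem:read}
Let $\mathcal G$ be a nonempty set of labels.
\begin{enumerate}
\item[(a)] If $\theta$ is an $e$-marker in $\mathcal L_{\mathcal G}$, then $(\mathrm{ht}(\theta),e,\mathrm{cont}(\theta))\in\mathcal G$.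
\item[(b)] If $(p,e,F)\in\mathcal G$, then $\mathcal L_{\mathcal G}$ has an $e$-marker of height $p$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The point $a_0$ ends a $4$-chain and has no successor, so it is the last element of the big block of a component, with label $(p,e',F)\in\mathcal G$, say. The block has $4+p$ elements and its top four are $a_3,\dots,a_0$, so $\mathrm{ht}(\theta)=p$. We have $a_0<c$ because $(a_0,c)$ contains $\bar u$. If $c$ were in another component, some component would lie strictly between the two, and its big block would give a $4$-chain in $(a_0,c)$. So $(a_0,c)$ is contained in the part $\eta+T(D_Z)$ of the component of $a_0$, where $Z=Z(e',F)$. The entries of a pattern have neighbors, so a pattern inside $(a_0,c)$ lies in the convex set $T(D_Z)$ and is a pattern there. By Lemma~\ref{lem:pattern}, applied to $\bar u$, we get $2e+1\in Z(e',F)$, so $e'=e$; applied to $(2y+2)$-patterns, we get $\mathrm{cont}(\theta)\subseteq F$. Conversely, let $y\in F$. A word $w_{2y+2}$ occurs in $D_Z$ to the left of the word given by $\bar u$. Its blocks lie between $a_0$ and $\bar u$, hence inside $(a_0,c)$, and form a $(2y+2)$-pattern.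

(b) In a component with label $(p,e,F)$ let $a_3<a_2<a_1<a_0$ be the top four elements of the big block, let $\bar u$ consist of the blocks of a word $w_{2e+1}$, and let $c$ be a point of the component to the right of $\bar u$. All blocks meeting $(a_0,c)$ have size at most $3$, so this is an $e$-marker, and its height is $p$.
\end{proof}

\subsection{The target system}

If $M$ is a low copy, then $\emptyset'$ computes both $<$ and $\mathrm{Adj}$ on $M$. As in Example~\ref{ex:toy}, we would like to let the $e$-th partial $\emptyset'$-computable function describe such a structure, pick an $e$-marker in it, and forbid the label that it shows. There is a new difficulty. In the example the entry $j(e)$ was found by a search and never revised. Being a marker has universal clauses, so $\emptyset'$ can only guess a marker and abandon it when it is refuted. If the described structure refutes one guess after another, the heights of the guesses may alternate between $0$ and $1$, and (T1) fails. The remedy is a threshold: the $r$-th guess is admitted only when its height has reached $r$. Then guesses that change forever drive the approximation to $\infty$. The threshold may exclude markers of finite height, but never one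 of height $\infty$, and our families always provide these.

Let $\varphi_e$ be the $e$-th partial $\emptyset'$-computable function of three arguments. Let $M_{e,s}$ be the finite structure on $\{0,\dots,s-1\}$ with two binary relations: $x<y$ holds if $\varphi_e(0,x,y)$ converges to $1$ within $s$ steps, and $\mathrm{Adj}(x,y)$ holds if $\varphi_e(1,x,y)$ converges to $1$ within $s$ steps; $x\le y$ means $x<y$ or $x=y$. The structures $M_{e,s}$ are $\emptyset'$-computable in $e$ and $s$, and their relations grow with $s$. They need not be orders. In $M_{e,s}$, ``increasing'' means that $<$ holds between consecutive entries, and ``inside $(a,c)$'' means that $a<u$ and $u<c$ hold for each entry $u$.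

A \emph{candidate} for $e$ is a tuple $\theta=(a_3,a_2,a_1,a_0,c,\bar u)$ of numbers with $\bar u$ of length $2(2e+1)+6$. Let $\theta_0,\theta_1,\dots$ be a computable list of all candidates for $e$, uniformly in $e$.
\begin{itemize}
\item $\theta$ is \emph{verified at $s$} if, in $M_{e,s}$, $\mathrm{Adj}(a_3,a_2)$, $\mathrm{Adj}(a_2,a_1)$, $\mathrm{Adj}(a_1,a_0)$ hold, and $\bar u$ satisfies (P1) and is inside $(a_0,c)$.
\item $\theta$ is \emph{refuted at $s$} if, in $M_{e,s}$, there is $z$ with $\mathrm{Adj}(a_0,z)$, or there are $z_1,\dots,z_4$ inside $(a_0,c)$ with $\mathrm{Adj}(z_n,z_{n+1})$ for $n=1,2,3$, or (P2) fails for $\bar u$.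
\item $\mathrm{ht}_s(\theta)$ is the largest $n$ such that $\mathrm{Adj}(y_1,a_3),\mathrm{Adj}(y_2,y_1),\dots,\mathrm{Adj}(y_n,y_{n-1})$ hold in $M_{e,s}$ for some distinct $y_1,\dots,y_n$.
\item $r$ is \emph{eligible at $s$} if $r\le s$, $\theta_r$ is verified and not refuted at $s$, and $\mathrm{ht}_s(\theta_r)\ge r$.
\end{itemize}
If some $r$ is eligible at $s$, let $r_{e,s}$ be the least one and $b_{e,s}=\mathrm{ht}_s(\theta_{r_{e,s}})$. Otherwise let $r_{e,s}=b_{e,s}=s$. In both cases $b_{e,s}\ge r_{e,s}$, and everything is $\emptyset'$-computable in $e$ and $s$.

Call $e$ \emph{stable} if some $r$ is eligible at all large stages, and then let $r_e$ be the least such $r$. If $e$ is not stable, put $V_e=\emptyset$. If $e$ is stable, take $a_0$ and $c$ from $\theta_{r_e}$ and let $V_e$ be the set of $y$ for which some tuple $\bar v$ of length $2(2y+2)+6$ satisfies (P1) and is inside $(a_0,c)$ in some $M_{e,s}$, and satisfies (P2) in every $M_{e,s}$.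

\begin{lemma}\label{lem:target}
The numbers $b_{e,s}$ and the sets $V_e$ form a target system. If $e$ is stable, then $\theta_{r_e}$ is verified at some stage and never refuted, and $b_e=\lim_s\mathrm{ht}_s(\theta_{r_e})$.
\end{lemma}

\begin{proof}
Since the relations of $M_{e,s}$ grow, the properties ``verified'' and ``refuted'' persist once they hold, and $\mathrm{ht}_s(\theta)$ is nondecreasing in $s$. So each $r$ is eligible on an interval of stages, which is finite unless $r$ is eligible at all large stages.

Let $e$ be stable. Each $r<r_e$ is eligible only finitely often, so $r_{e,s}=r_e$ and $b_{e,s}=\mathrm{ht}_s(\theta_{r_e})$ for all large $s$. This sequence is nondecreasing and so converges in $\omega+1$, which gives (T1), (T2) and the value of $b_e$. A refutation of $\theta_{r_e}$ would persist and end its eligibility. Let $e$ be not stable. Every $r$ is eligible only finitely often, so $r_{e,s}\to\infty$ and $b_{e,s}\to\infty$; this is (T1), and (T2) holds because $V_e=\emptyset$.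

Finally, ``$e$ is stable and $r=r_e$'' is equivalent to $\exists s_0\,\forall s\ge s_0\,(r\text{ is eligible at }s\text{ and }r_{e,s}=r)$, which is $\Sigma_2(\emptyset')$. The condition on $\bar v$ is the conjunction of a $\Sigma_1(\emptyset')$ and a $\Pi_1(\emptyset')$ condition. Quantifying existentially over $r$ and $\bar v$, we see that $y\in V_e$ is $\Sigma_2(\emptyset')$ uniformly in $e$; by (F2), $V_e$ is uniformly c.e.\ in $\emptyset''$.
\end{proof}

Let $\mathcal G$ be the family of this target system, and let $\mathcal L=\mathcal L_{\mathcal G}$. The system was defined from the functions $\varphi_e$ alone, so there is no circularity.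

\begin{proposition}\label{prop:nolow}
No low set computes a copy of $\mathcal L$.
\end{proposition}

\begin{proof}
Let $D'\equiv_T\emptyset'$ and let $M$ be a $D$-computable copy of $\mathcal L$. The relations $<$ and $\mathrm{Adj}$ of $M$ are computable in $D'$, hence in $\emptyset'$; this is the only use of lowness. So there is $e$ such that $\varphi_e(0,\cdot,\cdot)$ and $\varphi_e(1,\cdot,\cdot)$ are their characteristic functions. The relations of $M_{e,s}$ then increase to the true relations of $M$. Consequently a candidate $\theta$ for $e$ is an $e$-marker in $M$ if and only if it is verified at some stage and never refuted, and $\lim_s\mathrm{ht}_s(\theta)=\mathrm{ht}(\theta)$ for every marker.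

The index $e$ is stable. Choose $F\in\mathrm{Fin}^+$ with $F\ne V_e$. Then $(\infty,e,F)\in\mathcal G$, and by Lemma~\ref{lem:read}(b) there is an $e$-marker of height $\infty$ in $M$. It is $\theta_r$ for some $r$, and $\mathrm{ht}_s(\theta_r)\to\infty$, so $r$ is eligible at all large stages.

By Lemma~\ref{lem:target}, $\theta=\theta_{r_e}$ is an $e$-marker in $M$ with $\mathrm{ht}(\theta)=b_e$. The condition on $\bar v$ in the definition of $V_e$ says that $\bar v$ is a $(2y+2)$-pattern of $M$ inside $(a_0,c)$, so $\mathrm{cont}(\theta)=V_e$. Lemma~\ref{lem:read}(a) gives $(b_e,e,V_e)\in\mathcal G$, contrary to Definition~\ref{def:target}.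
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Proposition~\ref{prop:nolow}, every degree in $\mathrm{Spec}(\mathcal L)$ is nonlow. Conversely, let $D'>_T\emptyset'$. By Lemma~\ref{lem:target} and Proposition~\ref{prop:list}, $\mathcal G$ has a $D$-list; by Proposition~\ref{prop:copy}, $D$ computes a copy of $\mathcal L$; and by Lemma~\ref{lem:up}, $\deg(D)\in\mathrm{Spec}(\mathcal L)$.
\end{proof}

\section{Jumps of copies and the sets $\{\mathbf d:\mathbf d'>\mathbf c\}$}\label{sec:c}

Theorem~\ref{thm:c} follows from Theorem~\ref{thm:main} and the next proposition. The fact goes back to J.~Knight's work on jumps of orderings; we give a full proof.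

\begin{proposition}\label{prop:avoid}
Let $\mathcal L$ be an infinite countable linear order and let $C\not\le_T\emptyset'$. Then there is a copy $B$ of $\mathcal L$ with $C\not\le_TB'$.
\end{proposition}

We build a generic copy by finite extensions. If a Turing functional computes $C$ from the jump of the copy, we want to compute $C$ from $\emptyset'$ by searching through the finite extensions. The obstacle is that $\mathcal L$ is arbitrary, so $\emptyset'$ does not know its finite parts. What the search needs, however, is only how many points fit into the intervals determined by finitely many points, and this information turns out to be computable for every order.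

\subsection{Configurations of interval sizes}

A quasi-order $(Q,\preceq)$ is a \emph{well-quasi-order} if every infinite sequence $x_0,x_1,\dots$ has $i<j$ with $x_i\preceq x_j$. The natural numbers are well-quasi-ordered, and finite products of well-quasi-orders are well-quasi-orders. \emph{Higman's lemma} states that the finite sequences over a well-quasi-order are well-quasi-ordered by the relation ``$w$ is termwise below some subsequence of $w^*$''. In a well-quasi-order every upward closed set $U$ is the upward closure of a finite set: otherwise one could choose $x_0,x_1,\dots\in U$, each not above any earlier one.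

For a linear order $J$ let $\mathrm{Conf}(J)$ be the set of all sequences $(N_0,\dots,N_r)$, $r\ge0$, over $\omega+1$ such that for some $y_1<\dots<y_r$ in $J$ the $r+1$ open intervals into which these points divide $J$ have, from left to right, the cardinalities $N_0,\dots,N_r$.

\begin{lemma}\label{lem:conf}
For every countable linear order $J$, the set $\mathrm{Conf}(J)$ is computable.
\end{lemma}

\begin{proof}
If $J$ is finite, $\mathrm{Conf}(J)$ consists of the sequences of natural numbers with $r+\sum_nN_n=|J|$. Let $J$ be infinite. The set $\mathrm{Conf}(J)$ has no closure property as it stands, so we pass to a description that has one. Let $Q=\omega\times(\omega\setminus\{0\})^{<\omega}\times\omega$, and let $R(J)$ be the set of $(\lambda;w;\rho)\in Q$, with $w=(w_1,\dots,w_{m-1})$ and $m\ge1$, such that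
\[
J=I+J_1+C_1+J_2+\dots+C_{m-1}+J_m+E,
\]
where $|I|=\lambda$, $|C_i|=w_i$, $|E|=\rho$, and every $J_i$ is infinite. For example, $R(\omega)$ consists of the triples with $w$ empty and $\rho=0$, and $R(\eta)$ of the triples with $\lambda=\rho=0$ and all $w_i=1$.

A sequence in $\mathrm{Conf}(J)$ contains $\infty$. Write a sequence containing $\infty$ as $u_0\,\infty\,u_1\,\infty\cdots\infty\,u_m$, with $m\ge1$ and $u_i$ possibly empty sequences of natural numbers, and put
\[
\ell_0=\sum_{N\in u_0}(N+1),\qquad\ell_i=1+\sum_{N\in u_i}(N+1)\quad(0<i<m),\qquad\ell_m=\sum_{N\in u_m}(N+1),
\]
summing over all terms. The sequence is in $\mathrm{Conf}(J)$ if and only if $(\ell_0;\ell_1,\dots,\ell_{m-1};\ell_m)\in R(J)$. For, given points $y_n$, take the infinite intervals as $J_1,\dots,J_m$ and count what lies before, between and after them. Before $J_1$, each finite interval is followed by a point $y_n$, which gives $\ell_0$ elements. Between $J_i$ and $J_{i+1}$ there is first a point, and then each finite interval is followed by a point, which gives $\ell_i$. After $J_m$, each finite interval is preceded by a point, which gives $\ell_m$. Conversely, in sets $I$, $C_i$, $E$ of these sizes, choose the points $y_n$ at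 the positions just described.

So it suffices to show that $R(J)$ is computable. Let $(\lambda;w;\rho)\preceq(\lambda^*;w^*;\rho^*)$ mean that $\lambda\le\lambda^*$, $\rho\le\rho^*$, and $w$ is termwise below some subsequence of $w^*$. This relation is decidable, and it is a well-quasi-order by Higman's lemma and closure under products. The set $R(J)$ is downward closed: shrinking $I$ to an initial segment, $E$ to a final segment, or $C_i$ to a nonempty initial segment adds the discarded points to a neighboring infinite interval, and omitting $C_i$ merges $J_i+C_i+J_{i+1}$ into one infinite interval. Hence $Q\setminus R(J)$ is the upward closure of a finite set, and $R(J)$ is computable.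
\end{proof}

The decision procedure depends on finitely much information about $J$ that cannot be found effectively. This does no harm, since it is used below for finitely many $J$ at a time.

\subsection{Forcing the jump}

A \emph{condition} is an injection $q:\{0,\dots,|q|-1\}\to\mathcal L$ with $|q|\in\omega$; conditions are ordered by extension. $B_q$ is the order on $\{0,\dots,|q|-1\}$ induced by $q$. We identify an order with the set of pairs $(x,y)$ with $x<y$, and recall that $n\in B'$ means that the $n$-th oracle computation $\Phi_n^B(n)$ halts. Define
\begin{itemize}
\item $q\Vdash n\in B'$ if $\Phi_n^{B_q}(n)$ halts, asking the oracle only about pairs of numbers less than $|q|$;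
\item $q\Vdash n\notin B'$ if no $q'\supseteq q$ has $q'\Vdash n\in B'$;
\item for a binary string $\sigma$, $q\Vdash\sigma\subset B'$ if for all $n<|\sigma|$, $q\Vdash n\in B'$ when $\sigma(n)=1$ and $q\Vdash n\notin B'$ when $\sigma(n)=0$.
\end{itemize}
What $q$ forces, its extensions force. Every condition has an extension that \emph{decides} $n$, that is, forces $n\in B'$ or $n\notin B'$. Call a chain $q_0\subseteq q_1\subseteq\cdots$ \emph{generic} if its union $G$ is a bijection $\omega\to\mathcal L$ and each $n$ is decided by some $q_i$. Then the induced order $B_G$ is a copy of $\mathcal L$, and what some $q_i$ forces is true of $B_G$. For $n\in B'$ this holds because $B_{q_i}\subseteq B_G$. For $n\notin B'$ it holds because a halting computation $\Phi_n^{B_G}(n)$ asks finitely many questions, so that some $q_j\supseteq q_i$ would force $n\in B'$. It follows that every initial segment $\sigma$ of $B_G'$ is forced by all $q_j$ with $j$ large.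

\begin{lemma}\label{lem:ce}
For every condition $p$ and Turing functional $\Phi$, the set
\[
A(p,\Phi)=\{(n,v):\exists q\supseteq p\ \exists\sigma\ (q\Vdash\sigma\subset B'\text{ and }\Phi^\sigma(n)\text{ halts with value }v)\}
\]
is c.e.\ in $\emptyset'$.
\end{lemma}

\begin{proof}
Let the \emph{type} $\tau(q)$ consist of $B_q$ and the sequence of cardinalities, in $\omega+1$, of the $|q|+1$ open intervals into which the range of $q$ divides $\mathcal L$. A finite order on an initial segment of $\omega$ that extends $B_q$ equals $B_{q'}$ for some $q'\supseteq q$ if and only if it places in each gap of $B_q$ at most as many new points as the corresponding cardinality allows. So $q\Vdash n\in B'$ is a $\Sigma_1$ property of $B_q$ and $n$, and $q\Vdash n\notin B'$ is a $\Pi_1$ property of $\tau(q)$ and $n$. Thus $q\Vdash\sigma\subset B'$ depends only on $\tau(q)$ and $\sigma$, and $\emptyset'$ decides it from these data.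

It remains to see that $\{\tau(q):q\supseteq p\}$ is computable. Let $J_0,\dots,J_k$ be the open intervals determined by the range of $p$. Consider a finite order $B\supseteq B_p$ on an initial segment of $\omega$ with a sequence of cardinalities for its gaps. The points of $B_p$ cut this sequence into $k+1$ parts. The data form a type $\tau(q)$ with $q\supseteq p$ if and only if the $i$-th part is in $\mathrm{Conf}(J_i)$ for each $i\le k$, because points chosen in the $J_i$ can be numbered as $B$ prescribes. By Lemma~\ref{lem:conf} this is decidable.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:avoid}]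
Build a generic chain. Since $\mathcal L$ is infinite and countable, we can extend so as to put each element of $\mathcal L$ into the range, and we can decide each $n$. In addition, treat each functional $\Phi$ at some step, as follows. Let $p$ be the current condition.

If some $(n,v)\in A(p,\Phi)$ has $v\ne C(n)$, pass to a witness $q\supseteq p$ with string $\sigma$. Then $\sigma$ will be an initial segment of $B_G'$, so $\Phi^{B_G'}(n)=v\ne C(n)$.

Otherwise all pairs in $A(p,\Phi)$ have the form $(n,C(n))$; stay with $p$. If every $n$ occurred in such a pair, then by Lemma~\ref{lem:ce} the oracle $\emptyset'$ could compute $C(n)$ by enumerating $A(p,\Phi)$, contrary to $C\not\le_T\emptyset'$. So some $n$ occurs in no pair. If $\Phi^{B_G'}(n)$ halted, then $\Phi^\sigma(n)$ would halt for an initial segment $\sigma$ of $B_G'$, which is forced by some $q_j\supseteq p$, and $n$ would occur in a pair. So $\Phi^{B_G'}(n)$ does not halt.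

In both cases $\Phi^{B_G'}\ne C$. Hence $C\not\le_TB_G'$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:c}]
If $\mathbf c=\mathbf 0'$, the set is a spectrum by Theorem~\ref{thm:main}. If $\mathbf c<\mathbf 0'$, then $\mathbf d'\ge\mathbf 0'>\mathbf c$ for all $\mathbf d$, so the set consists of all degrees and equals $\mathrm{Spec}(\mathbb Q)$ by Lemma~\ref{lem:up}.

Conversely, let $\mathrm{Spec}(\mathcal L)=\{\mathbf d:\mathbf d'>\mathbf c\}$. This set contains $\mathbf c$, so $\mathcal L$ has a copy on $\omega$ and is countably infinite. Let $C\in\mathbf c$. Every copy $B$ of $\mathcal L$ satisfies $C\le_TB'$, so Proposition~\ref{prop:avoid} gives $C\le_T\emptyset'$, that is, $\mathbf c\le\mathbf 0'$.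
\end{proof}

\begin{thebibliography}{9}

\bibitem{spectra}
\emph{Spectra of High$_n$ and Nonlow$_n$ Degrees},
\texttt{http://home.gwu.edu/\textasciitilde harizanv/JLCfinal.pdf}.

\end{thebibliography}
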